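# Randomized Parity Decision Trees with Exponentially Large Parity Kill Number

## 1. Two functions of three bits

Throughout, $\{0,1\}^n$ is identified with $\mathbb F_2^n$, and a query to an input $z$ is a parity $\langle z,\gamma\rangle\in\mathbb F_2$ for a vector $\gamma$ of our choice. Start with $n=3$ and two functions.

The first is $\mathrm{OR}_3$. A deterministic strategy needs three parities. Indeed, follow the queries $\gamma_1,\dots,\gamma_d$ made on the input $000$. Every $z$ with $\langle z,\gamma_i\rangle=0$ for all $i$ receives the same output, and these $z$ form a linear subspace of dimension at least $3-d$. Since $000$ is the only zero of $\mathrm{OR}_3$, that subspace must be $\{000\}$, so $d\ge 3$. With randomness, two parities are enough: draw $\gamma_1,\gamma_2\in\mathbb F_2^3$ independently and uniformly, and output $0$ iff both parities are $0$. On $000$ this is always right. For $z\ne 000$, exactly half of all $\gamma$ have $\langle z,\gamma\rangle=1$, so the error is $\frac14$. The same test with two parities works for $\mathrm{OR}_n$ for every $n$.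

Although $\mathrm{OR}_3$ is hard for deterministic trees, it becomes constant very quickly: on the plane $z_1=1$ it is identically $1$. One linear constraint kills it.

The second function is $T(z)=1$ iff $|z|\le 1$, where $|z|$ is the number of ones. Can one linear constraint make $T$ constant? Take any plane $\langle z,\gamma\rangle=a$ with $\gamma\neq0$, and choose a coordinate $p$ with $\gamma_p=1$. Flipping coordinate $p$ changes $\langle z,\gamma\rangle$. So one of the two points $000$ and $000+\mathbf 1_p$ lies on the plane, and there $T=1$. Likewise one of $111$ and $111+\mathbf 1_p$ lies on the plane. These points have weight $3$ and $2$, so there $T=0$. Hence no plane makes $T$ constant. Two constraints do it: on the line $z_1=z_2=1$ we have $T\equiv0$.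

So the first function is cheap for random parities, and one constraint kills it; the second resists one constraint. Must a function that is cheap for randomized parity queries always be killed by few constraints?

## 2. Randomized parity decision trees and the parity kill number

**Definition (PDT).** A deterministic parity decision tree on inputs $z\in\mathbb F_2^n$ is a binary decision tree in which each internal node is labelled by a vector $\gamma\in\mathbb F_2^n$ and branches according to $\langle z,\gamma\rangle$, and each leaf is labelled by an output in $\{0,1\}$. Its depth is the maximum number of queries on a root-to-leaf path.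

The set of inputs that reach a given leaf is described by at most $d$ linear equations, where $d$ is the depth. So, if nonempty, it is an affine subspace of co-dimension at most $d$.

**Definition (randomized PDT).** A randomized PDT of depth $d$ is a probability distribution over deterministic PDTs of depth at most $d$. It computes $f:\{0,1\}^n\to\{0,1\}$ if for every input $z$ the sampled tree outputs $f(z)$ with probability at least $2/3$. More generally, it computes $f$ with error $\varepsilon$ if for every $z$ the output is wrong with probability at most $\varepsilon$.

The test for $\mathrm{OR}_n$ above is a randomized PDT of depth $2$.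

**Definition (parity kill number).** The parity kill number of $f$ is the smallest co-dimension of an affine subspace of $\mathbb F_2^n$ on which $f$ is constant.

In Section 1 we computed two of them: $\mathrm{OR}_3$ is not constant on the whole space, so its kill number is $1$; the kill number of $T$ is $2$.

A deterministic PDT of depth $d$ forces the kill number to be at most $d$: take any leaf that some input reaches. The question, posed in the "Introduction to Complexity Theory Column 109" (https://cseweb.ucsd.edu/~shmcguir/papers/KLMYsigact.pdf), is whether this survives randomness up to a polynomial loss: if $f$ has a randomized PDT of depth $d$, is its parity kill number at most $Cd^c$, with absolute constants $C,c$ independent of $n$ and $f$? The answer is **no**, and the gap can be exponential.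

**Theorem 1.** Let $K\ge1$ be an integer and $0<\varepsilon\le1/3$. There are $n$ and $f:\{0,1\}^n\to\{0,1\}$ such that

1. $f$ is computed with error at most $\varepsilon$ on every input by a randomized PDT of depth less than $2\log_2K+3\log_2(1/\varepsilon)+\log_2240$;
2. the parity kill number of $f$ is exactly $K+1$.

**Corollary 2.**
(a) For every integer $d\ge13$ there is $f$ with a randomized PDT of depth $\le d$ (error $\le1/3$) and parity kill number $>2^{(d-13)/2}$. In particular no bound $Cd^c$, nor any bound $2^{o(d)}$, can hold.
(b) For all large $n$ there is $f:\{0,1\}^n\to\{0,1\}$ with randomized PDT depth $O(\log n)$ and parity kill number $\Omega(\sqrt{n/\log n})$.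

## 3. One-sided error and almost constant leaves

Before building a counterexample, we find out what it must look like. Two positive statements restrict it.

**Proposition 3.** Suppose $f$ has a randomized PDT of depth $d$.
(a) If for some $b\in\{0,1\}$ it never errs on inputs of $f^{-1}(b)$, then the parity kill number of $f$ is at most $d$.
(b) If it has error $\le\varepsilon$ on every input, there are an affine subspace $B$ of co-dimension $\le d$ and a bit $b$ with $|\{z\in B:f(z)=b\}|\ge(1-\varepsilon)|B|$.

**Proof of (a).** There are finitely many PDTs of depth at most $d$ on $\mathbb F_2^n$ (up to the functions and queries they perform), so we may discard those of probability zero. Each remaining tree is correct on every input of $f^{-1}(b)$. If $f\equiv b$, the kill number is $0$. Otherwise take $z$ with $f(z)=1-b$. Since $z$ gets the answer $1-b$ with positive probability, some remaining tree $T$ outputs $1-b$ on $z$. The leaf of $T$ reached by $z$ is an affine subspace of co-dimension at most $d$ on which $T$ outputs $1-b$. As $T$ never errs on $f^{-1}(b)$, the leaf contains no point of $f^{-1}(b)$. So $f\equiv1-b$ on it.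

**Proof of (b).** Draw $z$ uniformly and the tree from the distribution. The probability of error is at most $\varepsilon$, so some single tree $T$ of depth at most $d$ errs on at most an $\varepsilon$ fraction of all $z$. The nonempty leaves of $T$ partition the space into affine subspaces of co-dimension at most $d$. The overall error fraction is the average of the error fractions on the leaves, weighted by their sizes, so on some leaf $B$ it is at most $\varepsilon$. Let $b$ be the output at that leaf. $\square$

The $\mathrm{OR}$ test falls under (a). A counterexample must use two-sided error essentially, and by (b) it will be almost constant on some affine subspace of small co-dimension. What has to fail is only the passage from "almost constant" to "constant".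

## 4. Hamming balls and random parity tests

The function $T$ suggests a natural candidate: let $h(z)=1$ iff $|z|\le K$, on $n\ge 2K+2$ bits. Its kill number is exactly $K+1$, by the argument of Section 1.

Indeed, let $B$ be given by $c\le K$ independent equations. Write the equations as a matrix; it has $c$ linearly independent columns, indexed by a set $J$ of *pivots*, $|J|=c$. For any starting point $z_0$ we can change only the coordinates in $J$ so as to satisfy all equations. Starting from $0^n$ we get a point of $B$ of weight at most $K$; starting from $1^n$ we get one of weight at least $n-K>K$. So $h$ is not constant on $B$. And on $z_1=\dots=z_{K+1}=1$ we have $h\equiv0$.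

So the kill number is as large as we please. Is $h$ cheap? The sensible test is to take random parities, including each coordinate independently with some probability $p$. On an input of weight $w$ the parity is odd with probability $\frac12\big(1-(1-2p)^w\big)$. Compare weights $K$ and $K+2$, which $h$ must tell apart. With $\rho=(1-2p)^2\in[0,1]$, the two probabilities differ by
$$\tfrac12\,\rho^{K/2}(1-\rho)\ \le\ \frac1{K+2}.$$
To see this, put $a=K/2$: the maximum of $\rho^a(1-\rho)$ is attained at $\rho=\frac a{a+1}$ and is at most $\frac1{a+1}=\frac2{K+2}$. If $d$ such parities are drawn independently, each with its own $p$, then the total variation distance between the answer strings for the two weights is at most $\frac d{K+2}$. A rule with error at most $1/3$ on both needs distance at least $1/3$, so $d\ge\frac{K+2}3$. Tests of this form therefore give no useful gap. (This says nothing about other parity trees for $h$.)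

The pivot argument is what we want to keep: *if we may change an arbitrary sparse set of coordinates, we can satisfy any few linear constraints.* The test is what we must repair. The trouble is that the tester knows nothing about the sparse vector. So let the input itself carry a description of its sparse part, which the tester compares with the truth. Three points must be settled.

First, the description of $K$ positions is too long to read. We need one in which a single random sample exposes any inconsistency; polynomials over a finite field do this.

Second, comparing the description with the truth must be possible with linear queries.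

Third, the description must be stored somewhere. A separate set of coordinates invites trouble. Suppose, for instance, that the input is $z$ together with a separate field holding $|z|$ in binary and a list of the positions of its ones, and that the function is $1$ iff $|z|\le K$ and the description is correct. Then setting the $\lceil\log_2(K+1)\rceil$ bits of the weight field to $0$, together with $z_1=1$, makes the function identically $0$: a cheap kill. In general, a constraint that reads only the description may be out of reach of the pivots. The way out is to have no protected place: repeat the description many times, let these repetitions *be* the input, and let the sparse vector be the *errors* in the repetitions. Then every constraint is a constraint on coordinates that the sparse vector may change. The price is self-reference: a change of the errors changes the description, hence all its copies.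

## 5. A sparse vector as a rational function

We recall what is needed from algebra. Let $q=2^k$ and let $F=\mathbb F_q$ be the field with $q$ elements; it is an $\mathbb F_2$-vector space of dimension $k$. Since $F$ has characteristic $2$, signs do not matter, but we keep them for readability. A nonzero polynomial of degree $D$ over $F$ has at most $D$ roots. The *trace* is
$$\mathrm{Tr}:F\to\mathbb F_2,\qquad \mathrm{Tr}(a)=a+a^2+a^4+\dots+a^{2^{k-1}}.$$
It is $\mathbb F_2$-linear, its values satisfy $\mathrm{Tr}(a)^2=\mathrm{Tr}(a)$ and so lie in $\mathbb F_2$, and it is onto because a nonzero polynomial of degree $2^{k-1}<q$ cannot vanish on all of $F$. Consequently the trace form is nondegenerate: if $a\ne0$, then $\beta\mapsto\mathrm{Tr}(\beta a)$ is onto, and for uniform $\beta$ it is a uniform bit. For $F=\mathbb F_4=\{0,1,\omega,\omega^2\}$ with $\omega^2=\omega+1$, we get $\mathrm{Tr}(0)=\mathrm{Tr}(1)=0$ and $\mathrm{Tr}(\omega)=\mathrm{Tr}(\omega^2)=1$.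

Let $Y\subset F$ and $\Delta\in F^Y$, that is, a vector with a coordinate $\Delta(y)\in F$ for each $y\in Y$. Put
$$S_\Delta(t)=\sum_{y\in Y}\frac{\Delta(y)}{t-y}\in F(t).$$
If $\Delta$ is supported on a small set $J$, clearing denominators gives $S_\Delta=g/e$ with $e=\prod_{p\in J}(t-p)$ and $\deg g<|J|$. The roots of $e$ locate the support, and $g$ encodes the values. The pair $(e,g)$ is our description of $\Delta$.

For example, over $\mathbb F_4$ with $Y=\{0,1,\omega\}$, $\Delta(0)=1$, $\Delta(1)=\omega$, $\Delta(\omega)=0$:
$$S_\Delta=\frac1t+\frac\omega{t+1}=\frac{(t+1)+\omega t}{t(t+1)}=\frac{1+\omega^2t}{t+t^2}.$$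

**Lemma 4.** (i) $S_\Delta$ determines $\Delta$. (ii) If $e\ne0$ is a polynomial and $eS_\Delta$ is a polynomial, then $e(y)=0$ for every $y\in Y$ with $\Delta(y)\ne0$; hence $|\mathrm{supp}\,\Delta|\le\deg e$.

**Proof.** Let $\Pi(t)=\prod_{y\in Y}(t-y)$. For $y_0\in Y$, the polynomial $\Pi S_\Delta=\sum_y\Delta(y)\prod_{y'\ne y}(t-y')$ takes at $y_0$ the value $\Delta(y_0)\prod_{y'\neq y_0}(y_0-y')$, and the product is nonzero. So $S_\Delta$ determines $\Delta(y_0)$. This is (i). For (ii), $eS_\Delta$ is $\frac{\Delta(y)e(t)}{t-y}$ plus a rational function without pole at $y$. If $\Delta(y)\ne0$ and $e(y)\ne0$, then $eS_\Delta$ has a pole at $y$ and is not a polynomial. So $e$ vanishes on $\mathrm{supp}\,\Delta$, and a nonzero $e$ has at most $\deg e$ roots. $\square$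

## 6. Words that describe their own errors

**Parameters.** Fix $K\ge1$ and $0<\varepsilon\le1/3$. Put
$$L=2K+1,\qquad m=\lceil2K/\varepsilon\rceil,\qquad N=mL,$$
let $q=2^k$ be the least power of two with $q\ge3(N+K)/\varepsilon$, and let $F=\mathbb F_q$. Here $L$ is the length of a description, $m$ the number of copies, and $N$ the total length. We need the following inequalities.

Since $N\le N/\varepsilon$,
$$q-N\ \ge\ \frac{3(N+K)}\varepsilon-\frac N\varepsilon\ \ge\ \frac2\varepsilon(N+K).\tag{1}$$
Since $K/\varepsilon\ge 1$, $m\le\frac{2K}\varepsilon+1\le\frac{3K}\varepsilon$. With $L\le3K$ this gives $N\le9K^2/\varepsilon$ and $N+K\le10K^2/\varepsilon$. The least power of two that is at least $X\ge1$ is less than $2X$, so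
$$q<\frac{6(N+K)}\varepsilon\le\frac{60K^2}{\varepsilon^2}.\tag{2}$$
Finally, $m\ge2K/\varepsilon\ge6K\ge6$, and $q\ge9(N+K)$, so $q-1>K$.

By (1), $q>N$, so we can choose $Y\subset F$ with $|Y|=N$. Index its elements as $y(x,b)$ with $x\in\{1,\dots,m\}$ and $b\in\{0,\dots,2K\}$. An input is $Z\in F^Y$. Write $Z(x,b)$ for its coordinate at $y(x,b)$ and $Z_x=(Z(x,b))_b\in F^L$ for its $x$-th block. Fix an $\mathbb F_2$-linear isomorphism $F^Y\cong\mathbb F_2^n$ with $n=kN$; under it, the parities are exactly the $\mathbb F_2$-linear functionals $F^Y\to\mathbb F_2$.

**Descriptions.** For $u=(u_0,\dots,u_{2K})\in F^L$ let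
$$e_u(t)=\sum_{b=0}^Ku_bt^b,\qquad g_u(t)=\sum_{b=0}^{K-1}u_{K+1+b}\,t^b,$$
and let $\hat u\in F^Y$ be the repetition $\hat u(x,b)=u_b$. Every pair of polynomials $(e,g)$ with $\deg e\le K$ and $\deg g\le K-1$ is $(e_u,g_u)$ for exactly one $u$.

**Definition (the function).** $Z\in E$ iff there is $u\in F^L$ with $e_u\ne0$ and
$$e_u\,S_{Z-\hat u}=g_u\quad\text{in }F(t).$$
Such a $u$ is called a witness for $Z$. Let $f=1_E$.

So $Z$ belongs to $E$ when it is a repetition of some $u$ plus errors $\Delta=Z-\hat u$, and $u$ describes those very errors. By Lemma 4(ii), $|\mathrm{supp}\,\Delta|\le K$. The condition $e_u\ne0$ is needed: without it $u=0$ would satisfy the identity $0=0$ for every $Z$.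

**The case $K=1$ by hand.** Here $u=(u_0,u_1,u_2)$, $e_u=u_0+u_1t$, $g_u=u_2$, and $\Delta$ has at most one nonzero coordinate. If $\Delta=0$, the condition is $u_2=0$ and $(u_0,u_1)\ne(0,0)$. If $\Delta$ has the value $\delta\ne0$ at $p$ and is $0$ elsewhere, then $e_u(p)=0$ forces $e_u=s(t-p)$ with $s\ne0$, and then $g_u=e_uS_\Delta=s\delta$. So
$$u=(-sp,\ s,\ s\delta),\qquad Z=\hat u+\delta\mathbf 1_p .$$

Does $E$ meet every $F$-hyperplane $\langle v,Z\rangle=a$, where $v\ne0$ and $\langle v,Z\rangle=\sum_yv(y)Z(y)$? Try the pivot argument: pick $p$ with $v(p)\ne0$ and look for $\delta$. With $\bar v_b=\sum_xv(y(x,b))$,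
$$\langle v,Z\rangle=s\,(\bar v_1-p\,\bar v_0)+\big(v(p)+s\,\bar v_2\big)\,\delta .$$
The self-reference shows in the term $s\bar v_2\delta$. If we insist on the obvious normalization $s=1$, the argument can break. Take $v=\mathbf 1_p$ with $p=y(1,2)$: then $\bar v_2=1$, and the coefficient of $\delta$ is $1+1=0$. The error $\delta$ sits on a coordinate where the description stores that same $\delta$, and the two cancel: $Z(1,2)=\delta+\delta=0$, whatever $\delta$ is. So the constraint $Z(1,2)=1$ cannot be met with this pivot and $s=1$.

But $(e,g)$ and $(se,sg)$ describe the same $\Delta$, so $s\in F^*=F\setminus\{0\}$ is free. The coefficient $v(p)+s\bar v_2$ equals $v(p)\neq0$ at $s=0$, so it is not the zero polynomial in $s$ and has at most one root. Some $s\in F^*$ avoids it, and then we solve for $\delta$ (if $\delta=0$ comes out, $Z$ is still in $E$, with the same formula for $u$). Section 8 is this computation with a determinant in place of $v(p)+s\bar v_2$.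

## 7. Testing membership in $E$ with $k+r$ parities

**Step 1: the test.** *This step defines the randomized PDT and checks that it asks parities.* Take a random copy $u=Z_x$ of the description, and check $e_uS_\Delta=g_u$ with $\Delta=Z-\widehat{Z_x}$ at a random point $\alpha$. For fixed $x$ and $\alpha\in F\setminus Y$, the three values
$$e_u(\alpha)=\sum_{b=0}^KZ(x,b)\alpha^b,\quad g_u(\alpha)=\sum_{b=0}^{K-1}Z(x,K+1+b)\alpha^b,\quad S_\Delta(\alpha)=\sum_{x',b}\frac{Z(x',b)-Z(x,b)}{\alpha-y(x',b)}$$
are $F$-linear in $Z$. The product $e_u(\alpha)S_\Delta(\alpha)$ is not linear. Adaptivity resolves this: first learn $\eta=e_u(\alpha)$; then $g_u(\alpha)-\eta S_\Delta(\alpha)$ is linear in $Z$ with $\eta$ a known constant.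

Let $r=\lceil\log_2(2/\varepsilon)\rceil$. Choose independent uniform $x\in\{1,\dots,m\}$, $\alpha\in F\setminus Y$ and $\beta_1,\dots,\beta_r\in F$.

* Query the $k$ bits of $\eta:=e_u(\alpha)\in F$. If $\eta=0$, output $0$.
* Otherwise, for $j=1,\dots,r$ query $\mathrm{Tr}\big(\beta_j(g_u(\alpha)-\eta S_\Delta(\alpha))\big)$. Output $1$ iff all these bits are $0$.

Each bit of $\eta$, in a fixed $\mathbb F_2$-basis of $F$, is an $\mathbb F_2$-linear functional of $Z$, hence a parity. So is each bit of the second kind, once $x,\alpha,\beta_j,\eta$ are known. For each choice of $x,\alpha,\beta_1,\dots,\beta_r$ we have a deterministic PDT, and by (2) its depth is at most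
$$k+r<\log_2\frac{60K^2}{\varepsilon^2}+\log_2\frac2\varepsilon+1=2\log_2K+3\log_2\frac1\varepsilon+\log_2240 .$$

**Step 2: inputs $Z\in E$.** *We show that the output is $1$ except with probability at most $\varepsilon$.* Let $u^*$ be a witness and $\Delta^*=Z-\hat u^*$. By Lemma 4(ii), $|\mathrm{supp}\,\Delta^*|\le\deg e_{u^*}\le K$. Each nonzero coordinate of $\Delta^*$ lies in one block, so $Z_x=u^*$ for all but at most $K$ values of $x$. If $Z_x=u^*$, then $\Delta=\Delta^*$, and since $\alpha\notin Y$ we may evaluate the identity $e_{u^*}S_{\Delta^*}=g_{u^*}$ at $\alpha$. If moreover $e_{u^*}(\alpha)\ne0$, then $\eta\ne0$ and $g_u(\alpha)-\eta S_\Delta(\alpha)=0$, so all trace bits are $0$ and the output is $1$ with certainty. As $e_{u^*}\ne0$ has at most $K$ roots, the error is by (1) at most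
$$\frac Km+\frac K{q-N}\le\frac\varepsilon2+\frac\varepsilon2=\varepsilon .$$

**Step 3: inputs $Z\notin E$.** *We show that for every choice of $x$ the output is $0$ except with probability at most $\varepsilon$.* Fix $x$ and put $u=Z_x$, $\Delta=Z-\hat u$. If $e_u=0$, then $\eta=0$ and the output is $0$. Otherwise $e_uS_\Delta\ne g_u$, because $u$ is not a witness. With $\Pi(t)=\prod_{y\in Y}(t-y)$, the polynomial
$$P=e_u\cdot(\Pi S_\Delta)-g_u\Pi=\Pi\cdot(e_uS_\Delta-g_u)$$
is nonzero. Its degree is at most $N+K-1$, since $\deg(\Pi S_\Delta)\le N-1$, $\deg e_u\le K$, $\deg g_u\le K-1$ and $\deg\Pi=N$. So, by (1),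
$$\Pr_\alpha[P(\alpha)=0]\le\frac{N+K}{q-N}\le\frac\varepsilon2 .$$
Suppose $P(\alpha)\ne0$. Then $a:=g_u(\alpha)-e_u(\alpha)S_\Delta(\alpha)\ne0$. If $\eta=0$, the output is $0$. If $\eta\neq0$, the queried bits are $\mathrm{Tr}(\beta_ja)$; they are independent and uniform, so all of them vanish with probability $2^{-r}\le\varepsilon/2$. The total error is at most $\varepsilon$.

This proves part 1 of Theorem 1. The error is two-sided, as Proposition 3(a) requires: an input in $E$ may be rejected because the block $x$ we read is corrupted or because $\alpha$ is a root of $e_{u^*}$.

## 8. Every affine subspace of co-dimension at most $K$ meets $E$ and its complement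

Let $B\subseteq F^Y$ be any $\mathbb F_2$-affine subspace of co-dimension $c\le K$.

**Step 4: $B\not\subseteq E$.** *We count.* A witness $u$ determines $Z$: the identity gives $S_{Z-\hat u}=g_u/e_u$, which determines $Z-\hat u$ by Lemma 4(i), and so $Z$. Hence $|E|\le q^L=2^{k(2K+1)}$. On the other hand $|B|\ge2^{kN-K}$, and since $m\ge6$,
$$kN-K\ge6k(2K+1)-K>k(2K+1).$$
So $|B|>|E|$.

**Step 5: from $\mathbb F_2$-constraints to $F$-constraints.** *To find a point of $B\cap E$ we want to do linear algebra over $F$, because the construction in $E$ is $F$-linear in the error values.* Every $\mathbb F_2$-linear functional on $F^Y$ has the form $Z\mapsto\mathrm{Tr}\langle w,Z\rangle$ with $w\in F^Y$ and $\langle w,Z\rangle=\sum_yw(y)Z(y)$. Indeed, the map from $w$ to this functional is $\mathbb F_2$-linear; it is injective because the trace form is nondegenerate; and the space of functionals has the same dimension $kN$ as $F^Y$. So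
$$B=\{Z:\mathrm{Tr}\langle w_l,Z\rangle=b_l,\ 1\le l\le c\}.$$
Let $v_1,\dots,v_\kappa$ be an $F$-basis of the $F$-span of $w_1,\dots,w_c$; then $\kappa\le c\le K$. Pick $Z_0\in B$ and put $a_j=\langle v_j,Z_0\rangle$. If $\langle v_j,Z\rangle=a_j$ for all $j$, then $\langle w_l,Z\rangle=\langle w_l,Z_0\rangle$ for all $l$, because each $w_l$ is an $F$-combination of the $v_j$. Hence $Z\in B$. It suffices to find
$$Z\in E\quad\text{with}\quad\langle v_j,Z\rangle=a_j\qquad(1\le j\le\kappa).\tag{3}$$
These conditions are stronger than membership in $B$, but there are still at most $K$ of them, and only the number matters.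

If $\kappa=0$, there is nothing to satisfy, and $Z=\hat u$ with $e_u=1$, $g_u=0$ is in $E$. Let $\kappa\ge1$ from now on.

**Step 6: a family of points of $E$ with errors at the pivots.** *We produce points of $E$ with enough free parameters.* Since $v_1,\dots,v_\kappa$ are linearly independent over $F$, the $\kappa\times N$ matrix with these rows has $\kappa$ independent columns. So there is $J\subseteq Y$ with $|J|=\kappa$ such that $V=(v_j(p))_{j\le\kappa,\,p\in J}$ is invertible. Put $e_J(t)=\prod_{p\in J}(t-p)$. For $s\in F^*$ and $\Delta\in F^J$, extended by $0$ to $Y$, let
$$e=s\,e_J,\qquad g=s\sum_{p\in J}\Delta(p)\frac{e_J(t)}{t-p}=e\,S_\Delta .$$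
Here $e\ne0$, $\deg e=\kappa\le K$ and $\deg g\le\kappa-1\le K-1$. So there is $u=u(s,\Delta)\in F^L$ with $e_u=e$ and $g_u=g$. Put $Z=\hat u+\Delta$. Then $Z-\hat u=\Delta$ and $e_uS_\Delta=g_u$, so $Z\in E$ with witness $u$. This holds for all $s\in F^*$ and all $\Delta\in F^J$.

**Step 7: the constraints are linear in $\Delta$ once $s$ is fixed.** *We compute the left side of* (3) *on this family.* Put $\bar v_{j,b}=\sum_xv_j(y(x,b))$. Then
$$\langle v_j,Z\rangle=\langle v_j,\hat u\rangle+\langle v_j,\Delta\rangle=\sum_b\bar v_{j,b}\,u_b+\sum_{p\in J}v_j(p)\Delta(p).$$
The coordinates $u_0,\dots,u_K$ are $s$ times the coefficients of $e_J$, which do not depend on $\Delta$. The coordinates $u_{K+1},\dots,u_{2K}$ are the coefficients of $g$, that is, $s$ times fixed $F$-linear forms in $\Delta$. Hence there are $c_j,\ell_{j,p}\in F$, independent of $s$ and $\Delta$, with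
$$\langle v_j,Z\rangle=s\,c_j+\sum_{p\in J}\big(v_j(p)+s\,\ell_{j,p}\big)\Delta(p).\tag{4}$$

**Step 8: choosing the scale $s$.** *The matrix of the system is $V$ perturbed by the self-reference; we choose $s$ so that it stays invertible.* Let $\Lambda=(\ell_{j,p})$ and $D(s)=\det(V+s\Lambda)$. This is a polynomial in $s$ of degree at most $\kappa$, and $D(0)=\det V\ne0$. So $D$ is not the zero polynomial and has at most $\kappa\le K$ roots. Since $|F^*|=q-1>K$, some $s\in F^*$ has $D(s)\ne0$. For this $s$, by (4), the conditions in (3) become the system
$$(V+s\Lambda)\,\Delta=(a_j-s\,c_j)_j$$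
with an invertible $\kappa\times\kappa$ matrix. It has a solution $\Delta\in F^J$, and the corresponding $Z$ lies in $E\cap B$.

By Steps 4 and 8 (and the case $\kappa=0$), $f$ is non-constant on every affine subspace of co-dimension at most $K$. The parity kill number of $f$ is at least $K+1$.

## 9. An affine subspace of co-dimension $K+1$ that avoids $E$

**Step 9.** *We exhibit $K+1$ constraints that force more than $K$ errors.* Since $2(K+1)\le4K\le6K\le m$, there are at least $2(K+1)$ blocks, and the set
$$B=\{Z:\ \mathrm{Tr}\big(Z(2j-1,0)-Z(2j,0)\big)=1,\ j=1,\dots,K+1\}$$
is well defined. The functionals are nonzero, because the trace is onto, and they involve disjoint sets of coordinates, so they are linearly independent over $\mathbb F_2$. Thus $B$ is an affine subspace of co-dimension $K+1$. Suppose $Z\in E\cap B$ with witness $u$, and put $\Delta=Z-\hat u$. The repetition $\hat u$ has the same entry $u_0$ at $(2j-1,0)$ and $(2j,0)$, so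
$$\Delta(2j-1,0)-\Delta(2j,0)=Z(2j-1,0)-Z(2j,0)\ne0\qquad(1\le j\le K+1).$$
So in each of the $K+1$ disjoint pairs at least one coordinate of $\Delta$ is nonzero, and $|\mathrm{supp}\,\Delta|\ge K+1$. This contradicts Lemma 4(ii), since $\deg e_u\le K$. Hence $f\equiv0$ on $B$, and the kill number is exactly $K+1$. This completes the proof of Theorem 1. $\blacksquare$

## 10. The exponential gap, in terms of $d$ and in terms of $n$

**Proof of Corollary 2(a).** Take $\varepsilon=1/3$ and $K=\lfloor2^{(d-13)/2}\rfloor$, which is at least $1$ for $d\ge13$. We have $3\log_23+\log_2240<4.76+7.91=12.67$. So the depth in Theorem 1 is less than $2\log_2K+12.67\le(d-13)+12.67<d$. The kill number is $K+1>2^{(d-13)/2}$. For any constants $C,c$ this exceeds $Cd^c$ for all large $d$, and it likewise excludes any bound $2^{o(d)}$. The answer to the question of Section 2 is no. $\blacksquare$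

**Proof of Corollary 2(b).** Again take $\varepsilon=1/3$. Then $m=6K$ and $N=6K(2K+1)=12K^2+6K\le18K^2$. By (2), $q<540K^2<2^{10}K^2$, so $k<2\log_2K+10$. Given $n\ge2^{10}$, put
$$K=\Big\lfloor\tfrac16\sqrt{n/\log_2n}\Big\rfloor .$$
Then $K\ge1$, because $n/\log_2n\ge36$ in this range. Also $K^2\le\frac n{36\log_2n}$; in particular $2\log_2K\le\log_2n$. Therefore
$$kN\le18\cdot\frac n{36\log_2n}\cdot(\log_2n+10)\le18\cdot\frac n{36\log_2n}\cdot2\log_2n=n .$$
The function of Theorem 1 has $kN$ input bits, depth less than $2\log_2K+12.67\le\log_2n+12.67=O(\log n)$, and kill number $K+1>\frac16\sqrt{n/\log_2n}$.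

It remains to bring the number of input bits up to exactly $n$. Add $n-kN$ dummy variables, which $f$ and the tree ignore; the depth does not change. Neither does the kill number. If $A$ is an affine subspace of $\mathbb F_2^n$ of co-dimension $c$, its projection to the $kN$ real variables is an affine subspace of dimension at least $(n-c)-(n-kN)=kN-c$, so of co-dimension at most $c$, and $f$ takes the same set of values on $A$ and on the projection. Conversely, an affine subspace of $\mathbb F_2^{kN}$ times $\mathbb F_2^{n-kN}$ has the same co-dimension and the same values of $f$. $\blacksquare$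

## 11. Non-adaptive queries, and functions of $d$ alone

The test of Section 7 used adaptivity only to keep the depth small. Instead, draw $x$ and $\alpha$ as before, query all $3k$ bits of $e_u(\alpha)$, $g_u(\alpha)$ and $S_\Delta(\alpha)$, and output $1$ iff $e_u(\alpha)\ne0$ and $e_u(\alpha)S_\Delta(\alpha)=g_u(\alpha)$. For $Z\in E$, Step 2 applies unchanged. For $Z\notin E$, output $1$ requires $e_u\ne0$ and $P(\alpha)=0$, which by Step 3 has probability at most $\varepsilon/2$ for each $x$. So the error is at most $\varepsilon$, and by (2) the number of queries is
$$3k=6\log_2K+O(\log(1/\varepsilon))+O(1).$$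
The separation thus already holds for randomized non-adaptive parity queries, that is, for random $\mathbb F_2$-linear sketches.

The argument does not determine whether the kill number is bounded by *some* function of $d$ alone. By Corollary 2(a), such a function would have to grow at least exponentially.
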